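\title{Coefficients of mean $\frac14$-valent functions}

\begin{abstract}
For functions that are mean $p$-valent in the unit disk the estimate $|a_n|=O(n^{2p-1})$ holds when $p>\frac14$ and fails when $p<\frac14$. We show that it also fails when $p=\frac14$: there is a circumferentially mean $\frac14$-valent function with $\limsup n^{1/2}|a_n|=\infty$. The correct estimate, for the circumferential and for the areal class, is $|a_n|=o\big(n^{-1/2}(\log n)^{1/2}\big)$, and its $o(1)$ cannot be replaced by any prescribed rate.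
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $f(z)=\sum_{n\ge0}a_nz^n$ be analytic in $\mathbb D=\{|z|<1\}$. For $w\in\mathbb C$ let $n(w)=n(w,f)$ be the number of roots of $f(z)=w$ in $\mathbb D$, counted with multiplicity, and for $R>0$ put
\[
p(R)=p(R,f)=\frac1{2\pi}\int_0^{2\pi}n(Re^{i\varphi})\,d\varphi,\qquad S(R)=\int_0^Rp(s)\,d(s^2).
\]
Let $p>0$ be real. The function $f$ is \emph{circumferentially mean $p$-valent} (c.m.\ $p$-valent) if $p(R)\le p$ for all $R>0$, and \emph{areally mean $p$-valent} (a.m.\ $p$-valent) if $S(R)\le pR^2$ for all $R>0$. The first condition implies the second by integration.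

The number $p(R)$ says how often, on average, $f$ covers a point of the circle $|w|=R$; a univalent function has $n\le1$ and is c.m.\ $1$-valent. The link with the derivative is the area formula. If $f$ is nonconstant and $\phi\ge0$ is a Borel function on $(0,\infty)$, then
\begin{equation}\label{eq:area}
\iint_{\mathbb D}\phi(|f|)\,|f'|^2\,dA=\iint_{\mathbb C}\phi(|w|)\,n(w)\,dA(w)=2\pi\int_0^\infty\phi(s)\,p(s)\,s\,ds .
\end{equation}
(Remove the countably many zeros of $f'$, cut the rest of $\mathbb D$ into countably many Borel pieces on which $f$ is injective, and change variables; the Jacobian is $|f'|^2$.) Two cases are used throughout: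
\begin{equation}\label{eq:area2}
\iint_{|f|<R}|f'|^2\,dA=\pi S(R),\qquad \iint_{a<|f|<b}\Big|\frac{f'}f\Big|^2dA=2\pi\int_a^bp(s)\,\frac{ds}s .
\end{equation}
We call $\iint|f'/f|^2\,dA$ over a set the \emph{energy} of $f$ on that set. Mean valence is thus a budget: a c.m.\ $p$-valent function may spend energy $2\pi p$ per unit of $\log|f|$. The sets $\{|f|=s\}$ have area zero, so strict and weak inequalities may be interchanged in \eqref{eq:area2}.

The following facts are known. (i) If $f$ is c.m.\ or a.m.\ $p$-valent with $p>\frac14$, then $|a_n|=O(n^{2p-1})$. (ii) This conclusion fails in general for $p<\frac14$. (iii) For $p=\frac14$ one has $|a_n|=O(n^{-1/2}\log n)$. The problem for the remaining case is posed in \cite{handbook}: \emph{does every c.m.\ $\frac14$-valent function satisfy $|a_n|=O(n^{-1/2})$, with an implied constant that may depend on $f$?}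

Two examples show why $\frac14$ is the critical value and which answer one would guess.

\emph{Growth.} Let $0<p\le1$. The map $1/(1-z)$ sends $\mathbb D$ univalently into the right half-plane, so $(1-z)^{-2p}$ is univalent with values in the sector $|\arg w|<p\pi$, and $p(R)\le p$. Its coefficients are $\Gamma(n+2p)/(\Gamma(2p)\,n!)\sim n^{2p-1}/\Gamma(2p)$.

\emph{Oscillation.} Let $p>0$ and $f(z)=2+(2/p)^{1/2}+\sum_{k\ge1}k^{-2}2^{-k/2}z^{2^k}$. Then $|f|>(2/p)^{1/2}$ and $\iint|f'|^2\,dA=\pi\sum n|a_n|^2=\pi\sum k^{-4}<2\pi$. By \eqref{eq:area2}, $S(R)=0$ for $R\le(2/p)^{1/2}$ and $S(R)<2\le pR^2$ for larger $R$, so $f$ is a.m.\ $p$-valent. At $n=2^k$ its coefficient has the order $n^{-1/2}(\log n)^{-2}$, which is not $O(n^{2p-1})$ when $p<\frac14$. Oscillation without growth cannot give more than $n^{-1/2}$: a bounded a.m.\ $p$-valent function has $\sum n|a_n|^2<\infty$ by \eqref{eq:area2}, hence $a_n=o(n^{-1/2})$.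

So growth produces the exponent $2p-1$, oscillation produces the exponent $-\frac12$, and the two meet at $p=\frac14$. Each mechanism alone gives $O(n^{-1/2})$ there, which suggests the answer yes. The answer is no: the two mechanisms can be combined on about $\log n$ scales at once.

\begin{theorem}\label{thm:counter}
Let $\omega(n)>0$ and $\omega(n)\to0$. There are a function $f$, c.m.\ $\frac14$-valent in $\mathbb D$, and integers $n_k\to\infty$ such that $n_k^{1/2}|a_{n_k}|\to\infty$ and
\[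
|a_{n_k}|\ge\omega(n_k)\,n_k^{-1/2}(\log n_k)^{1/2}\qquad\text{for all }k .
\]
In particular the estimate $|a_n|=O(n^{-1/2})$ fails.
\end{theorem}

\begin{theorem}\label{thm:upper}
Let $f$ be a.m.\ $\frac14$-valent in $\mathbb D$ (in particular, let $f$ be c.m.\ $\frac14$-valent). Then
\begin{enumerate}
\item[(a)] $|a_n|\le C|a_0|\,n^{-1/2}(\log n)^{1/2}$ for $n\ge4$, with an absolute constant $C$;
\item[(b)] $|a_n|=o\big(n^{-1/2}(\log n)^{1/2}\big)$ as $n\to\infty$.
\end{enumerate}
\end{theorem}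

Theorem~\ref{thm:upper} improves (iii), and by Theorem~\ref{thm:counter} part (b) cannot be improved by any factor $\omega(n)\to0$ in either class. Part (a) has the right order for every large $n$.

\begin{proposition}\label{prop:uniform}
There are absolute constants $c>0$ and $N$ such that for each $n\ge N$ some c.m.\ $\frac14$-valent function $f$ satisfies $|a_n|\ge c|a_0|\,n^{-1/2}(\log n)^{1/2}$.
\end{proposition}

Section~\ref{sec:mech} explains the factor $(\log n)^{1/2}$ and works out a model case. Sections~\ref{sec:constr}--\ref{sec:valence} prove Theorem~\ref{thm:counter} and Proposition~\ref{prop:uniform}; Sections~\ref{sec:tools}--\ref{sec:little} prove Theorem~\ref{thm:upper}. The two proofs are independent.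

The letters $C,c$ denote positive absolute constants that may change from line to line, and $|E|$ is the measure (length, area or cardinality) of a set $E$. We use the elementary inequality
\begin{equation}\label{eq:elem}
|1-re^{ix}|\ge\tfrac12|1-e^{ix}|\ge|x|/\pi\qquad(0\le r\le1,\ |x|\le\pi),
\end{equation}
which follows from $|1-e^{ix}|\le|1-re^{ix}|+(1-r)\le2|1-re^{ix}|$ and $|1-e^{ix}|=2\sin(|x|/2)\ge2|x|/\pi$.

\section{Where the factor $(\log n)^{1/2}$ comes from}\label{sec:mech}

\subsection{Counting scales}\label{sub:scales}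

This subsection is heuristic. Let $A_n=\{1-\frac2n<|z|<1-\frac1n\}$. Cauchy's formula gives $|a_n|\le C\iint_{A_n}|f'|\,dA$, see \eqref{eq:cauchy} below. Suppose that $f$ has the size of $(1-z)^{-2p}$. The part of $A_n$ where $|f|\approx2^k$ lies at angles $\theta\approx2^{-k/(2p)}$ and has area about $2^{-k/(2p)}/n$, and $k$ runs up to $2p\log_2n$. If $e_k$ is the energy on this part, the Cauchy--Schwarz inequality bounds its contribution to $|a_n|$ by about
\[
2^ke_k^{1/2}\big(2^{-k/(2p)}/n\big)^{1/2}=n^{-1/2}\,2^{k(1-1/(4p))}\,e_k^{1/2},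
\]
and each $e_k$ is bounded by \eqref{eq:area2}. For $p\ne\frac14$ the weights are geometric and one end dominates: the top level gives $n^{2p-1}$, the bottom level gives $n^{-1/2}$. For $p=\frac14$ all levels have the same weight, and the bound is $n^{-1/2}\sum_ke_k^{1/2}$. A function that grows as fast as $(1-z)^{-1/2}$ needs almost its whole budget for growing, so that only a bounded total $\sum e_k$ is left for $A_n$. The sum $\sum e_k^{1/2}$ is then at most $C(\log n)^{1/2}$, and it has this order if $e_k\approx1/\log n$ on all levels. The upper bound makes this count rigorous; the counterexample spreads a small amount of energy evenly over the levels.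

\subsection{A boundary formula for $p(R)$}

To control $p(R)$ for every $R$, and not only on average, we express it through boundary values. The next lemma is the argument principle averaged over the circle $|w|=e^t$: $2\pi p(e^t)$ is the total change of $\arg g$ along the part of the boundary where $|g|>e^t$, including the jump at $z=1$.

\begin{lemma}\label{lem:boundary}
Let $g$ be analytic in a neighborhood of $\overline{\mathbb D}\setminus\{1\}$, zero-free on $\overline{\mathbb D}\setminus\{1\}$ and positive on $[-1,1)$, and let $|g(z)|\to\infty$ as $z\to1$ in $\overline{\mathbb D}$. Let $\log g=u+iv$ be the branch that is real on $[-1,1)$, and regard $u,v$ on the circle $z=e^{i\theta}$ as functions of $\theta$. For real $t$ put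
\[
\theta_1=\theta_1(t)=\sup\{\theta\in(0,\pi]:u>t\text{ on }(0,\theta)\},\qquad W=W(t)=\{\theta\in(\theta_1,\pi):u(\theta)>t\}.
\]
Then for almost every $t$
\begin{equation}\label{eq:boundary}
\pi\,p(e^t,g)=V(t):=v(\theta_1)+\int_Wv'(\theta)\,d\theta .
\end{equation}
If $\theta_1=\pi$ then $V(t)=0$; if $\theta_1<\pi$ then $u(\theta_1)=t$.
\end{lemma}

\begin{proof}
Since $g(\bar z)=\overline{g(z)}$, the function $u$ is even and $v$ is odd in $\theta$, and $v(\pi)=0$. This and the continuity of $u$ give the last sentence.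

Let $\chi\in C_c^\infty(\mathbb R)$, $\chi\ge0$, and $X(t)=\int_{-\infty}^t\chi$. Choose $\eta\in(0,1)$ with $u>\max\operatorname{supp}\chi$ on $\overline{\mathbb D}\cap\{0<|z-1|\le\eta\}$, let $D_\eta=\mathbb D\setminus\{|z-1|\le\eta\}$, and let $e^{\pm i\theta_\eta}$ be the points of the unit circle with $|z-1|=\eta$. By \eqref{eq:area} with $\phi(s)=\chi(\log s)s^{-2}$, and since $\chi(u)=0$ on $\mathbb D\setminus D_\eta$,
\[
2\pi\int p(e^t)\chi(t)\,dt=\iint_{D_\eta}\chi(u)\Big|\frac{g'}g\Big|^2dA=\int_{\partial D_\eta}X(u)\,dv .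
\]
The second equality is Stokes' theorem: $\log g$ is analytic near $\overline{D_\eta}$ and $d(X(u)\,dv)=\chi(u)\,du\wedge dv=\chi(u)|g'/g|^2\,dx\wedge dy$. The boundary consists of two arcs. On the large arc, $\theta_\eta\le\theta\le2\pi-\theta_\eta$, both $X(u)$ and $v'$ are even about $\pi$, so it contributes $2\int_{\theta_\eta}^\pi X(u)v'\,d\theta$. The small arc runs from $e^{-i\theta_\eta}$ to $e^{i\theta_\eta}$ with $X(u)=\int\chi$ on it, so it contributes $2v(\theta_\eta)\int\chi$. Writing $X(u)=\int\chi(t)1_{u>t}\,dt$ we obtain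
\[
\pi\int p(e^t)\chi(t)\,dt=\int\chi(t)\Big[v(\theta_\eta)+\int_{\theta_\eta}^\pi1_{u>t}\,v'\,d\theta\Big]dt .
\]
For $t\le\max\operatorname{supp}\chi$ we have $\theta_1(t)\ge\theta_\eta$ and $v(\theta_\eta)+\int_{\theta_\eta}^{\theta_1}v'=v(\theta_1)$, so the bracket equals $V(t)$. Thus $V$ is measurable and locally bounded, $p(e^t)$ is locally integrable, and the two sides of \eqref{eq:boundary} have the same integral against every such $\chi$.
\end{proof}

The exceptional values of $t$ are harmless, and so are limits.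

\begin{lemma}\label{lem:lsc}
Let $f$ be analytic and nonconstant in $\mathbb D$. If $f_J\to f$ locally uniformly, then $p(R,f)\le\liminf_Jp(R,f_J)$. If $R_i\to R$, then $p(R,f)\le\liminf_ip(R_i,f)$.
\end{lemma}

\begin{proof}
By Hurwitz' theorem, if $g_i\to g\not\equiv0$ locally uniformly and $g$ has at least $m$ zeros, then so does $g_i$ for large $i$. Apply this to $f_J-Re^{i\varphi}$ and to $f-R_ie^{i\varphi}$, and integrate in $\varphi$ with Fatou's lemma.
\end{proof}

For $g=(1-z)^{-1/2}$ the function $u=-\frac12\log(2\sin\frac\theta2)$ decreases on $(0,\pi)$, so $W$ is empty, and $v=\frac\pi4-\frac\theta4$. Hence $\pi p(e^t)=\frac\pi4-\frac{\theta_1}4$: near $z=1$ this function uses almost all of its budget.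

\subsection{The cost of one oscillation}\label{sub:model}

What does it cost, in terms of $V(t)$, to add to $\log g$ a small oscillation of frequency $n$? Near a given angle $\log|g|$ falls with an almost constant slope $s$ and $\arg g$ is almost constant. The smallest model is therefore the curve
\[
u+iv=-s\theta+ae^{in\theta}\quad(\theta\in\mathbb R),\qquad s>0,\ a>0,\ n\ge1,
\]
with $\theta_1=\min\{\theta:u(\theta)=t\}$, $W=\{\theta>\theta_1:u(\theta)>t\}$ and $V(t)=v(\theta_1)+\int_Wv'$. For $a=0$ we have $V=0$, so $V$ is the cost. We claim that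
\begin{equation}\label{eq:model}
V(t)\le a+\frac{2a^2n}s\quad\text{for all }t,\qquad\text{and the mean value of }V\text{ is }\frac{a^2n}{2s}.
\end{equation}
For the first claim, $\theta\in W$ means $s(\theta-\theta_1)<a\cos n\theta-a\cos n\theta_1\le2a$, so $|W|\le2a/s$, while $|v|\le a$ and $|v'|\le an$. For the second, a shift of $\theta$ by $2\pi/n$ lowers $u$ by $T=2\pi s/n$ and preserves $v$ and $u'$, so $V$ has period $T$. Choose $\theta_0$ with $u>T$ on $(-\infty,\theta_0]$ and put $X(y)=\min(\max(y,0),T)$. For $0\le t\le T$ we have $V(t)=v(\theta_0)+\int_{\theta_0}^\infty1_{u>t}v'$, and integration in $t$ and then by parts gives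
\[
\int_0^TV\,dt=Tv(\theta_0)+\int_{\theta_0}^\infty X(u)v'\,d\theta=-\int_{\mathbb R}1_{0\le u<T}\,u'v\,d\theta=-\int_0^{2\pi/n}u'v\,d\theta=\pi a^2 .
\]
In the third step, exactly one of the translates $\theta+2\pi j/n$ has $0\le u<T$; in the last, $-u'v=(s+an\sin n\theta)\,a\sin n\theta$. Each turn of the small circle costs its area $\pi a^2$, and dividing by $T$ proves \eqref{eq:model}.

The essential cost is \emph{quadratic} in the amplitude $a$, because both the length of $W$ and the speed $v'$ are proportional to $a$, whereas the gain in the coefficient is linear in $a$. Now put the model at the angle $\theta$ on a function $F$ of the size of $(1-z)^{-1/2}$, so that $s\approx1/\theta$, and suppose that $\arg F$ stays below $\frac\pi4$ by a margin $\gamma$. The cost $a+a^2n\theta$ fits into the margin if $a\approx(\gamma/(n\theta))^{1/2}$ and $a\le\gamma$. The function added to $F$ then has modulus $|F|a\approx\gamma^{1/2}n^{-1/2}\theta^{-1}$. If its phase is exactly $e^{in\theta}$,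 its $n$-th coefficient is about $\gamma^{1/2}n^{-1/2}\int d\theta/\theta\approx\gamma^{1/2}n^{-1/2}\log n$, the integral being over a range such as $n^{-1}(\log n)^2<\theta<n^{-3/4}$. With $\gamma\approx1/\log n$ this is $n^{-1/2}(\log n)^{1/2}$. So we need a function $F$ with such a margin, and a polynomial that looks like $e^{in\theta}/|\theta|$ on the circle.

\section{The construction}\label{sec:constr}

\subsection{Parameters}

Let $\beta_k=2^{-k-7}$ for $k\ge1$, so that $\sum\beta_k=\frac1{128}<\frac1{100}$. Let $c_0\in(0,1)$ be a small and $N_*$ a large absolute constant; $c_0$ is fixed first. A sequence of integers $(n_k)_{k\ge1}$ is \emph{admissible} if, with $\Lambda_k=\log n_k$,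
\begin{equation}\label{eq:adm}
n_1\ge N_*,\qquad n_{k+1}\ge n_k^{18},\qquad\beta_k\Lambda_k\ge1 .
\end{equation}
Then $\Lambda_k\ge256$ and $\Lambda_{k+1}\ge18\Lambda_k$. Put
\[
\varepsilon_k=(c_0\beta_k/\Lambda_k)^{1/2}\le1,\qquad N_k=n_k\Lambda_k^{-2}\le n_k/2,\qquad\tau_k=n_k^{-1/3}.
\]
In Sections~\ref{sec:constr}--\ref{sec:valence} the constants $C$ do not depend on $c_0$, $N_*$, the sequence, or the index $J$ introduced below, and every ``for $N_*$ large'' is one of finitely many such conditions on $N_*$.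

\subsection{A function with a margin}

The margin $\theta/4$ of $(1-z)^{-1/2}$ is far smaller than $1/\log n$ at the angles $\theta<n^{-3/4}$ that matter. To enlarge it, use the variable $L=\log\frac2{1-z}$, in which $\log(1-z)^{-1/2}=\frac12(L-\log2)$ and the upper semicircle near $1$ is close to the line $\operatorname{Im}L=\frac\pi2$. Adding $-\gamma L$ lowers the argument by about $\gamma$, but over the range $\operatorname{Re}L\le\Lambda$ it lowers the modulus by the factor $e^{-\gamma\Lambda}$. To keep the size of the function we need $\gamma\Lambda=\beta$ bounded. The term $\beta\Lambda/(\Lambda+L)$ does this: it is bounded by $\beta$, and its derivative has the size $\beta/\Lambda$ for $|L|\le\Lambda$. One such term is needed for each $n_k$, and the $\beta_k$ must be summable; this is why a single function $f$ loses a factor $\beta_k^{1/2}\to0$, in agreement with Theorem~\ref{thm:upper}(b). Define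
\[
B=\sum_{k\ge1}\frac{\beta_k\Lambda_k}{\Lambda_k+L},\qquad\dot B=\frac{dB}{dL}=-\sum_{k\ge1}\frac{\beta_k\Lambda_k}{(\Lambda_k+L)^2},\qquad F(z)=(1-z)^{-1/2}e^{B}.
\]

\begin{lemma}\label{lem:F}
$F$ is analytic in a neighborhood of $\overline{\mathbb D}\setminus\{1\}$ and positive on $[-1,1)$. On $\overline{\mathbb D}\setminus\{1\}$ we have $\operatorname{Re}B\ge0$, $|B|\le\frac1{100}$ and $|\dot B|\le\frac1{100}$. Moreover $1\le F(0)\le e$, and $|a_n(F)|\le C_1n^{-1/2}$ for $n\ge2$ with an absolute constant $C_1$.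
\end{lemma}

\begin{proof}
In the domain $\{|1-z|<3\}\setminus[1,\infty)$, which contains $\overline{\mathbb D}\setminus\{1\}$, we have $\operatorname{Re}L>\log\frac23>-\frac12$, so $|\Lambda_k+L|\ge\Lambda_k/2$ and the series for $B$ converges uniformly. On $\overline{\mathbb D}\setminus\{1\}$ we have $|1-z|\le2$, so $\operatorname{Re}L\ge0$ and $|\Lambda_k+L|\ge\Lambda_k\ge1$. This gives the three bounds, and $F(0)=e^{B(0)}\in[1,e]$. Since $dL/dz=1/(1-z)$, we have $|F'(z)|=|F|\,|\frac12+\dot B|/|1-z|\le C|1-z|^{-3/2}$. Let $r=1-\frac1n$, so that $r^{n-1}\ge1/e$. Using $|1-re^{i\theta}|\ge\frac1n$ for $|\theta|\le\frac1n$ and \eqref{eq:elem} otherwise,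
\[
n|a_n(F)|\le\frac e{2\pi}\int_{-\pi}^\pi|F'(re^{i\theta})|\,d\theta\le C\Big(\frac1n\,n^{3/2}+\int_{1/n}^\infty\theta^{-3/2}\,d\theta\Big)\le Cn^{1/2}.\qedhere
\]
\end{proof}

\subsection{The oscillating blocks}

The Fej\'er kernel $K_N(\theta)=\sum_{|l|<N}(1-|l|/N)e^{il\theta}$ is nonnegative, has mean $1$, and has height about $N$ on $|\theta|<1/N$. A dyadic sum of Fej\'er kernels is therefore bounded by $C/|\theta|$, while its mean is the number of terms. Let
\[
I_k=\{\nu\in\mathbb N:\ n_k^{3/4}\le2^\nu\le N_k\},\qquad h_k=\sum_{\nu\in I_k}K_{2^\nu},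
\]
\[
P_k(z)=\varepsilon_kn_k^{-1/2}\sum_{\nu\in I_k}\sum_{|l|<2^\nu}(1-|l|2^{-\nu})\,z^{n_k+l},\qquad\text{so that}\quad P_k(e^{i\theta})=\varepsilon_kn_k^{-1/2}e^{in_k\theta}h_k(\theta).
\]
The upper cutoff $N_k$ keeps the amplitude $|P_k/F|$ below the margin, which is the condition $a\le\gamma$ of Section~\ref{sub:model}. The lower cutoff $n_k^{3/4}$ makes $P_k$ negligible at angles $\theta\ge\tau_k$, so that different blocks act on different scales. The cardinality of $I_k$ is at least $(\frac14\Lambda_k-2\log\Lambda_k)/\log2-1$ and at most $2\Lambda_k$; since $1/\log2>1$, for $N_*$ large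
\begin{equation}\label{eq:card}
\Lambda_k/4\le|I_k|\le n_k^{1/4}.
\end{equation}
$P_k$ is a polynomial with real coefficients and exponents in $[n_k/2,3n_k/2]$, and these ranges are disjoint for different $k$. Set
\[
f_J=F+\sum_{k\le J}P_k,\qquad f=F+\sum_{k\ge1}P_k .
\]
The series converges locally uniformly in $\mathbb D$, because $P_k$ has at most $2n_k$ coefficients, each at most $|I_k|\le n_k$, so that $|P_k|\le2n_k^2r^{n_k/2}$ on $|z|\le r$. The coefficient of $z^{n_k}$ in $P_k$ is $\varepsilon_kn_k^{-1/2}|I_k|$. By \eqref{eq:card} and Lemma~\ref{lem:F}, the $n_k$-th coefficient of $f$, and of $f_J$ for $J\ge k$, satisfies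
\begin{equation}\label{eq:coef}
n_k^{1/2}|a_{n_k}|\ge\tfrac14c_0^{1/2}(\beta_k\Lambda_k)^{1/2}-C_1 .
\end{equation}
Everything now rests on the following statement, proved in Sections~\ref{sec:circle} and~\ref{sec:valence}.

\begin{proposition}\label{prop:valence}
The absolute constants $c_0$ and $N_*$ can be chosen so that for every admissible sequence and every $J\ge1$ the function $f_J$ is c.m.\ $\frac14$-valent.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Choose $n_k$ inductively so large that \eqref{eq:adm} holds and also $\frac18c_0^{1/2}(\beta_k\Lambda_k)^{1/2}\ge C_1+k$ and $\omega(n_k)\le\frac18c_0^{1/2}\beta_k^{1/2}$; for fixed $k$ all these conditions hold for every large integer. Then \eqref{eq:coef} gives $n_k^{1/2}|a_{n_k}|\ge k+\omega(n_k)(\log n_k)^{1/2}$, which contains both lower bounds. In particular $f$ is nonconstant, and it is c.m.\ $\frac14$-valent by Proposition~\ref{prop:valence} and Lemma~\ref{lem:lsc}.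
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:uniform}]
Let $n\ge\max(N_*,e^{256})$, put $n_1=n$, and complete it to an admissible sequence. The function $f_1=F+P_1$ is c.m.\ $\frac14$-valent and has $a_0=F(0)\in[1,e]$. By \eqref{eq:coef} with $\beta_1=2^{-8}$, $n^{1/2}|a_n|\ge\frac1{64}c_0^{1/2}(\log n)^{1/2}-C_1$, and this is at least $c|a_0|(\log n)^{1/2}$ once $n\ge N$.
\end{proof}

\section{Estimates on the unit circle}\label{sec:circle}

In this section and the next, $z=e^{i\theta}$ with $0<\theta\le\pi$, and primes denote $d/d\theta$. Write $\delta=|1-z|=2\sin\frac\theta2$, so $\frac2\pi\theta\le\delta\le\theta$, and $L=\ell+i\psi$. From $1-e^{i\theta}=\delta e^{-i(\pi-\theta)/2}$ we get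
\[
\ell=\log\frac2\delta\ge0,\qquad\psi=\frac{\pi-\theta}2,\qquad\ell'=-\frac{\cos(\theta/2)}\delta,\qquad\psi'=-\frac12,\qquad|L'|=\frac1\delta .
\]
Let $u_0+iv_0=\log F=\frac12(L-\log2)+B$ and define the \emph{margins}
\[
\gamma_k(\theta)=\frac{\beta_k\Lambda_k\psi}{(\Lambda_k+\ell)^2+\psi^2}\ge0 .
\]

\begin{lemma}\label{lem:Fcircle}
\begin{enumerate}
\item[(a)] $|F|^{-1}\le\theta^{1/2}$ and $|F'/F|\le1/\theta$.
\item[(b)] $v_0=\frac\pi4-\frac\theta4-\sum_{k\ge1}\gamma_k$, and $v_0'<0$ on $(0,\pi)$.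
\item[(c)] $u_0=\frac12\log\frac1\delta+\operatorname{Re}B$, and $-u_0'\ge\frac1{4\theta}$ for $\theta\le1$.
\item[(d)] Let $\theta\le1$ and $x=\log(1/\theta)$. If $x\le2\Lambda_k$ then $\gamma_k\ge\frac{\beta_k}{16\Lambda_k}\ge\frac1{16\Lambda_k^2}$. If $x\ge2\Lambda_k$ then $\gamma_k\ge\frac1{4x^2}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $|F|^{-1}=\delta^{1/2}e^{-\operatorname{Re}B}\le\theta^{1/2}$ and $|F'/F|=|\frac12+\dot B|\,|L'|\le0.51\cdot\frac\pi{2\theta}$.

(b) The formula is $v_0=\frac12\psi+\operatorname{Im}B$. Further,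
\[
v_0'=\operatorname{Im}\big[(\tfrac12+\dot B)L'\big]=-\tfrac12\big(\tfrac12+\operatorname{Re}\dot B\big)+\ell'\operatorname{Im}\dot B .
\]
The first term is negative since $|\dot B|\le\frac1{100}$, and the second is nonpositive since $\ell'\le0$ and $\operatorname{Im}\dot B=\sum\beta_k\Lambda_k\,2(\Lambda_k+\ell)\psi\,|\Lambda_k+L|^{-4}\ge0$.

(c) $-u_0'=-\frac12\ell'-\operatorname{Re}(\dot BL')\ge(\frac12\cos\frac12-\frac1{100})/\delta\ge\frac1{4\delta}\ge\frac1{4\theta}$.

(d) For $\theta\le1$ we have $\psi\ge1$, $\psi^2<3$ and $\ell\le\log(\pi/\theta)\le x+2$, so $\gamma_k\ge\beta_k\Lambda_k/((\Lambda_k+x+2)^2+3)$. If $x\le2\Lambda_k$, the denominator is at most $(3\Lambda_k+2)^2+3\le16\Lambda_k^2$. If $x\ge2\Lambda_k$, it is at most $(\frac32x+2)^2+3\le4x^2$. In both cases use $\Lambda_k\ge256$ and $\beta_k\Lambda_k\ge1$.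
\end{proof}

\begin{lemma}\label{lem:fejer}
$0\le K_N\le\min\big(N,\pi^2/(N\theta^2)\big)$ and $|K_N'|\le20\min(N,1/\theta)^2$. With $M_k(\theta)=\min(N_k,1/\theta)$,
\[
|h_k|\le CM_k,\qquad|h_k'|\le Cn_kM_k,\qquad|h_k|\le Cn_k^{-3/4}\theta^{-2},\qquad|h_k'|\le Cn_k^{1/4}\theta^{-2}.
\]
\end{lemma}

\begin{proof}
We have $K_N=\frac1Ns_N^2$ with $s_N=\sin\frac{N\theta}2/\sin\frac\theta2=\sum_{j=0}^{N-1}e^{i(j-(N-1)/2)\theta}$. Since $\sin\frac\theta2\ge\frac\theta\pi$, $|s_N|\le\min(N,\pi/\theta)$. The exponential sum gives $|s_N'|\le N^2$. The formula $s_N'=\frac N2\cos\frac{N\theta}2/\sin\frac\theta2-\frac12s_N\cot\frac\theta2$ with $\cot\frac\theta2\le\frac2\theta$ gives $|s_N'|\le(\frac\pi2+1)N/\theta$. So $|s_N'|\le3N\min(N,\frac1\theta)$ and $|K_N'|=\frac2N|s_Ns_N'|\le6\pi\min(N,\frac1\theta)^2$.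

Split $I_k$ into the indices with $2^\nu\le1/\theta$, for which $2^\nu\le M_k$, and those with $2^\nu>1/\theta$, which exist only if $N_k\theta>1$, so that $M_k=1/\theta$. In $h_k$ the first group contributes at most $\sum2^\nu\le2M_k$ and the second at most $\pi^2\theta^{-2}\sum2^{-\nu}\le2\pi^2/\theta=2\pi^2M_k$. In $h_k'$ the first group contributes at most $20\sum4^\nu\le\frac{80}3M_k^2\le CN_kM_k$. The second has at most $1+\log_2(N_k\theta)\le CN_k\theta$ terms, each at most $20\theta^{-2}$, and contributes at most $CN_k/\theta=CN_kM_k$. Finally, $2^\nu\ge n_k^{3/4}$ gives $|h_k|\le\pi^2\theta^{-2}\sum2^{-\nu}\le2\pi^2n_k^{-3/4}\theta^{-2}$, and $|h_k'|\le20|I_k|\theta^{-2}\le20n_k^{1/4}\theta^{-2}$ by \eqref{eq:card}.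
\end{proof}

The relative perturbations $Q_k=P_k/F$ play the part of $ae^{in\theta}$ in the model, with the amplitude
\[
\alpha_k(\theta)=\varepsilon_kn_k^{-1/2}\theta^{1/2}M_k(\theta).
\]
Parts (a) and (b) of the next lemma are used for the block that acts at the angle under study, part (c) for the blocks of lower frequency, which are smooth at that scale, and part (d) for the blocks of higher frequency, which have already died out.

\begin{lemma}\label{lem:Q}
\begin{enumerate}
\item[(a)] $|Q_k|\le C\alpha_k$ and $|Q_k'|\le C(n_k+1/\theta)\,\alpha_k$.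
\item[(b)] $\alpha_k\le\varepsilon_k/\Lambda_k$ and $\alpha_k^2n_k\theta=\varepsilon_k^2(\theta M_k)^2\le\varepsilon_k^2$.
\item[(c)] $|Q_k|\le Cn_k^{1/2}\theta^{1/2}$ and $|Q_k'|\le Cn_k^{3/2}\theta^{-1/2}$.
\item[(d)] If $\theta_1\ge\tau_k$, then $|Q_k|\le Cn_k^{-3/4}$ on $[\theta_1,\pi]$ and $\int_{\theta_1}^\pi|Q_k'|\,d\theta\le Cn_k^{-1/12}$.
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:Fcircle}(a) and $Q_k'=P_k'/F-Q_kF'/F$,
\begin{equation}\label{eq:Qbasic}
|Q_k|\le\varepsilon_kn_k^{-1/2}\theta^{1/2}|h_k|,\qquad|Q_k'|\le\varepsilon_kn_k^{-1/2}\theta^{1/2}\big(n_k|h_k|+|h_k'|\big)+|Q_k|/\theta .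
\end{equation}
The first two bounds for $h_k$ give (a). For (b), $M_k\le(N_k/\theta)^{1/2}$ gives $\theta^{1/2}M_k\le n_k^{1/2}/\Lambda_k$, and $\theta M_k\le1$. For (c), $M_k\le n_k$ gives $\alpha_k\le n_k^{1/2}\theta^{1/2}$ and $(n_k+1/\theta)\alpha_k\le n_k^{3/2}\theta^{1/2}+n_k^{1/2}\theta^{-1/2}\le(\pi+1)n_k^{3/2}\theta^{-1/2}$. For (d), the last two bounds for $h_k$ and \eqref{eq:Qbasic} give
\[
|Q_k|\le Cn_k^{-5/4}\theta^{-3/2},\qquad|Q_k'|\le C\big(n_k^{-1/4}\theta^{-3/2}+n_k^{-5/4}\theta^{-5/2}\big).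
\]
For $\theta\ge\theta_1\ge n_k^{-1/3}$ the first is at most $Cn_k^{-5/4+1/2}$, and the integral of the second is at most $C(n_k^{-1/4}\theta_1^{-1/2}+n_k^{-5/4}\theta_1^{-3/2})\le C(n_k^{-1/12}+n_k^{-3/4})$.
\end{proof}

\section{The functions $f_J$ are mean $\frac14$-valent}\label{sec:valence}

We prove Proposition~\ref{prop:valence}. Fix $J$, let $Q=\sum_{k\le J}Q_k$, and redefine $Q_k=0$ for $k>J$; Lemma~\ref{lem:Q} remains true. A reader who wants the core of the argument may take $J=1$ and follow the index $k=j=1$.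

\subsection{Costs against margins}

By Lemma~\ref{lem:Q}(a),(b) and $\Lambda_k\ge18^{k-1}\Lambda_1$ we have $\sum|Q_k|\le C/\Lambda_1\le\frac1{100}$ on the upper semicircle for $N_*$ large. The function $Q$ is analytic in $\mathbb D$, real on $(-1,1)$ and continuous on $\overline{\mathbb D}$, because $1/F\to0$ at $1$. By symmetry and the maximum principle $|Q|\le\frac1{100}$ on $\overline{\mathbb D}$. Hence $f_J=F(1+Q)$ satisfies the hypotheses of Lemma~\ref{lem:boundary}, with
\[
u=u_0+q,\qquad v=v_0+\tilde q,\qquad q+i\tilde q=\log(1+Q).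
\]
The derivative of $\log(1+w)$ is bounded by $2$ on the disk $|w|\le\frac1{100}$, which is convex, so $|\tilde q|\le2|Q|$, $|\tilde q'|\le2|Q'|$ and $|q(\theta)-q(\theta_1)|\le2|Q(\theta)-Q(\theta_1)|$.

Fix $t$ and let $\theta_1,W,V$ be as in Lemma~\ref{lem:boundary}. We show that $V(t)\le\frac\pi4$. Then $p(R,f_J)\le\frac14$ for almost every $R$, and for every $R$ by Lemma~\ref{lem:lsc}. We may assume $\theta_1<\pi$, so that $u(\theta_1)=t$. Since $v_0'<0$, the unperturbed argument only helps on $W$, and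
\[
V(t)\le v_0(\theta_1)+\sum_kY_k,\qquad Y_k=2|Q_k(\theta_1)|+2\int_W|Q_k'|\,d\theta .
\]
By Lemma~\ref{lem:Fcircle}(b) it suffices to prove
\begin{equation}\label{eq:goal}
\sum_kY_k\le\frac{\theta_1}4+\sum_k\gamma_k(\theta_1).
\end{equation}
Let $x=\log(1/\theta_1)$.

\subsection{Large angles}

Let $\theta_1\ge\tau_1$. Then $\theta_1\ge\tau_k$ for all $k$, and Lemma~\ref{lem:Q}(d) gives $Y_k\le Cn_k^{-1/12}$. If $\theta_1\ge1$, then $\sum Y_k\le CN_*^{-1/12}\le\frac14\le\frac{\theta_1}4$ for $N_*$ large. If $\theta_1<1$, then $x\le\Lambda_1/3\le2\Lambda_k$, and Lemma~\ref{lem:Fcircle}(d) gives $\gamma_k(\theta_1)\ge1/(16\Lambda_k^2)\ge Cn_k^{-1/12}\ge Y_k$ for $N_*$ large. In both cases \eqref{eq:goal} holds.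

\subsection{Small angles: the length of $W$}

Let $\tau_{j+1}\le\theta_1<\tau_j$ with $j\ge1$. Here the trivial bound for $\int|Q_j'|$ is too large, and as in the model we must use that $W$ is short. From $n_j<\theta_1^{-3}$ and $n_j\ge n_{j-1}^{18}$ we get
\begin{equation}\label{eq:low}
\sum_{k<j}n_k^{3/2}\le2n_{j-1}^{3/2}\le2n_j^{1/12}\le2\theta_1^{-1/4};
\end{equation}
this is the reason for the exponent $18$. Put $\alpha=\alpha_j(\theta_1)$ and $\sigma=\sum_{k>j}n_k^{-3/4}$. We claim that
\begin{equation}\label{eq:W}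
W\subset(\theta_1,2\theta_1),\qquad|W|\le C\theta_1(\alpha+\sigma).
\end{equation}
Let $\theta\in W$, and let $\delta,\delta_1$ correspond to $\theta,\theta_1$. From $u(\theta)>t=u(\theta_1)$,
\[
u_0(\theta_1)-u_0(\theta)<q(\theta)-q(\theta_1)\le2|Q(\theta)-Q(\theta_1)|\le\tfrac1{25}.
\]
The left side is at least $\frac12\log(\delta/\delta_1)-\frac1{50}$ by Lemma~\ref{lem:Fcircle}(c). So $\delta\le e^{0.12}\delta_1\le1.13\,\delta_1$ and $\theta\le\frac\pi2\cdot1.13\,\theta_1<2\theta_1$. For $N_*$ large $2\theta_1<2\tau_1\le1$, so $-u_0'\ge1/(8\theta_1)$ on $[\theta_1,2\theta_1]$ and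
\[
\frac{\theta-\theta_1}{8\theta_1}\le2\sum_k|Q_k(\theta)-Q_k(\theta_1)| .
\]
The terms $k<j$ contribute at most $C\sum_{k<j}n_k^{3/2}\theta_1^{-1/2}(\theta-\theta_1)\le C\theta_1^{1/4}(\theta-\theta_1)/\theta_1$, by Lemma~\ref{lem:Q}(c) and \eqref{eq:low}; for $N_*$ large this is at most half of the left side and is absorbed. The term $k=j$ is at most $C\alpha$, because $M_j$ is nonincreasing and so $\alpha_j\le2^{1/2}\alpha$ on $[\theta_1,2\theta_1]$. The terms $k>j$ contribute at most $C\sigma$ by Lemma~\ref{lem:Q}(d), because $\theta_1\ge\tau_{j+1}\ge\tau_k$. Hence $\theta-\theta_1\le C\theta_1(\alpha+\sigma)$, which proves \eqref{eq:W}.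

\subsection{Small angles: the costs}

For $k>j$, Lemma~\ref{lem:Q}(d) gives $Y_k\le Cn_k^{-1/12}$. For $k<j$, Lemma~\ref{lem:Q}(c), $|W|\le\theta_1$ and \eqref{eq:low} give
\[
Y_k\le Cn_k^{1/2}\theta_1^{1/2}+C\theta_1n_k^{3/2}\theta_1^{-1/2}\le Cn_k^{3/2}\theta_1^{1/2}\le C\theta_1^{1/4}.
\]
For $k=j$, Lemma~\ref{lem:Q}(a) and \eqref{eq:W} give $Y_j\le C\alpha+C(\alpha+\sigma)(n_j\theta_1+1)\alpha$. Here $\alpha\le1$, so $\alpha^2\le\alpha$. Also $n_j\theta_1\alpha\le n_j^{1/2}\theta_1^{1/2}\cdot\theta_1M_j(\theta_1)\le n_j^{1/2}$ and $n_j\le n_k^{1/18}$ for $k>j$, so $\sigma(n_j\theta_1+1)\alpha\le2\sum_{k>j}n_k^{-3/4+1/36}\le2\sum_{k>j}n_k^{-1/12}$. Altogether, with an absolute constant $C_2$,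
\begin{equation}\label{eq:total}
\sum_kY_k\le\sum_{k<j}C_2\theta_1^{1/4}+C_2\big(\alpha+\alpha^2n_j\theta_1\big)+\sum_{k>j}C_2n_k^{-1/12}.
\end{equation}
The middle term is the cost \eqref{eq:model} of the model. We compare \eqref{eq:total} term by term with $\sum\gamma_k(\theta_1)$, using Lemma~\ref{lem:Fcircle}(d). Note that $\Lambda_j/3<x\le\Lambda_{j+1}/3$; in particular $x>\frac13\log N_*$, so that $2C_2e^{-x/4}\le1/(4x^2)$ for $N_*$ large.

\emph{The terms $k>j$.} Here $x\le\Lambda_k/3$, so $\gamma_k\ge1/(16\Lambda_k^2)\ge C_2n_k^{-1/12}$ for $N_*$ large.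

\emph{The terms $k<j$.} Here $x>\Lambda_j/3\ge6\Lambda_k$, so $\gamma_k\ge1/(4x^2)\ge C_2e^{-x/4}=C_2\theta_1^{1/4}$.

\emph{The term $k=j$ when $x\le2\Lambda_j$.} This is the main case. By Lemma~\ref{lem:Q}(b) and $\beta_j\Lambda_j\ge1$,
\[
\alpha\le\frac{\varepsilon_j}{\Lambda_j}=c_0^{1/2}\,\frac{\beta_j}{\Lambda_j}\,(\beta_j\Lambda_j)^{-1/2}\le c_0^{1/2}\frac{\beta_j}{\Lambda_j},\qquad\alpha^2n_j\theta_1\le\varepsilon_j^2=c_0\frac{\beta_j}{\Lambda_j}.
\]
The middle term of \eqref{eq:total} is at most $2C_2c_0^{1/2}\beta_j/\Lambda_j$, and $\gamma_j\ge\beta_j/(16\Lambda_j)$. We fix $c_0$ with $2C_2c_0^{1/2}\le\frac1{16}$, which is possible since $C_2$ does not depend on $c_0$.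

\emph{The term $k=j$ when $x>2\Lambda_j$.} Here $n_j<\theta_1^{-1/2}$, so $\alpha\le n_j^{1/2}\theta_1^{1/2}\le\theta_1^{1/4}$ and $\alpha^2n_j\theta_1\le(\theta_1n_j)^2\le\theta_1$. The middle term is at most $2C_2e^{-x/4}\le1/(4x^2)\le\gamma_j$.

This proves \eqref{eq:goal}, and with it Proposition~\ref{prop:valence}.\qed

\section{Energy and the size of level sets}\label{sec:tools}

From now on $f$ is a.m.\ $\frac14$-valent and nonconstant; for constant $f$ Theorem~\ref{thm:upper} is trivial. The hypothesis enters through three facts. First, $f$ has no zero: otherwise $n(w)\ge1$ for all small $w$, and $S(R)\ge R^2>R^2/4$ for small $R$. Second, $\iint_{|f|\le R}|f'|^2\,dA\le\frac\pi4R^2$ by \eqref{eq:area2}. Third, for $0<a<b$ integration by parts with $dS=2sp(s)\,ds$ gives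
\begin{equation}\label{eq:budget}
\int_a^bp(s)\frac{ds}s=\Big[\frac{S(s)}{2s^2}\Big]_a^b+\int_a^b\frac{S(s)}{s^3}\,ds\le\frac14\log\frac ba+\frac18 .
\end{equation}
So the areal condition costs only the additive constant $\frac18$ compared with the circumferential one.

The count of Section~\ref{sub:scales} assumed that $|f|\ge R$ only on arcs of length about $R^{-2}$. We now prove this, in a form that also records the price of any energy spent near the boundary. Two tools are needed: a Harnack inequality, to pass between nearby circles, and an inequality of Beurling type, which says how much energy a function needs to climb from $0$ to a height $H$ on a small boundary set.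

\subsection{A Harnack inequality}

The pseudohyperbolic distance $d(z,z')=|z-z'|/|1-\bar z'z|$ is invariant under M\"obius self-maps of $\mathbb D$, equals $|z|$ for $z'=0$, and is at most $|z-z'|/(1-|z||z'|)$.

\begin{lemma}\label{lem:harnack}
There is an absolute constant $C_0>1$ such that $C_0^{-1}\le|f(z)/f(z')|\le C_0$ whenever $d(z,z')\le\frac12$.
\end{lemma}

\begin{proof}
Composition with a M\"obius self-map does not change $n(w)$, so we may assume that the two points lie in $|z|\le\frac12$. Call them $z_1,z_2$ with $|f(z_1)|<|f(z_2)|$, and let $|f(z_1)|<s_1<s_2<|f(z_2)|$, $y=\log(s_2/s_1)$. Let $U_1\ni z_1$ and $U_2\ni z_2$ be components of $\{|f|<s_1\}$ and $\{|f|>s_2\}$. By the maximum principle for $1/f$ and for $f$, neither is relatively compact in $\mathbb D$; being connected, both meet every circle $|z|=r$, $\frac12<r<1$. On each of the two arcs of this circle between a point of $U_1$ and a point of $U_2$, $\log|f|$ crosses the interval $(\log s_1,\log s_2)$. Hence $\int|f'/f|\,|dz|\ge2y$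 over the part of the circle where $s_1<|f|<s_2$. Integrating over $\frac12<r<1$ and using the Cauchy--Schwarz inequality, \eqref{eq:area2} and \eqref{eq:budget}, we get $y^2\le\frac{3\pi}4\cdot2\pi\big(\frac y4+\frac18\big)$. So $y$ is bounded by an absolute constant; let $s_1\to|f(z_1)|$ and $s_2\to|f(z_2)|$.
\end{proof}

The absence of zeros is essential here: the lemma fails for $f(z)=z$ and $z'=0$.

\subsection{An inequality of Beurling type}

For a real function $T$ on $\mathbb D$ write $\mathcal D(T)=\iint_{\mathbb D}|\nabla T|^2\,dA$. To bound $\mathcal D(T)$ from below we pair $\nabla T$ with the gradient of the logarithmic potential $U$ of the uniform measure $\mu$ on the set where $T$ is large. The normal derivative of $U$ on the circle is the density of $\mu$ minus its mean, so part (ii) below is Green's formula. We keep (i) and (ii) separately because the proof of Theorem~\ref{thm:upper}(b) studies near equality in (iii).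

\begin{lemma}\label{lem:beurling}
Let $T\ge0$ be Lipschitz on $\overline{\mathbb D}$ with $T=0$ on $|z|\le\frac12$. Let $E\subset\partial\mathbb D$ be closed, $m=|E|>0$, and $T\ge H>0$ on $E$. Let $d\mu=\frac1m1_E\,d\phi$, let $U(z)=\frac1\pi\int\log\frac1{|1-ze^{-i\phi}|}\,d\mu(\phi)$, and let $t_0$ be the mean of $T$ on $\partial\mathbb D$. Then
\begin{enumerate}
\item[(i)] $\displaystyle\mathcal D(U)=\frac1\pi\iint\log\frac1{|e^{i\theta}-e^{i\phi}|}\,d\mu(\theta)\,d\mu(\phi)\le\frac1\pi\log\frac{\pi e}m$;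
\item[(ii)] $\displaystyle\iint_{\mathbb D}\nabla T\cdot\nabla U\,dA=\int T\,d\mu-t_0\ge H-t_0$;
\item[(iii)] $\displaystyle\pi H^2\le\mathcal D(T)\log\frac{2^{1/2}\pi e}m$.
\end{enumerate}
\end{lemma}

\begin{proof}
For a function $\sum_kt_k(r)e^{ik\theta}$ the radial and angular derivatives have Fourier coefficients $t_k'(r)$ and $ikt_k(r)$. By Parseval's identity on each circle, the Dirichlet product of two real functions with coefficients $t_k(r)$, $s_k(r)$ and finite Dirichlet integrals is the absolutely convergent sum of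
\begin{equation}\label{eq:mode}
2\pi\int_0^1\big(t_k'\overline{s_k'}+k^2r^{-2}t_k\overline{s_k}\big)\,r\,dr,\qquad k\in\mathbb Z .
\end{equation}

(i) Let $\hat\mu_k=\int e^{-ik\phi}d\mu$. From $\log\frac1{|1-re^{ix}|}=\frac12\sum_{k\ne0}r^{|k|}e^{ikx}/|k|$ we get $U=\sum_{k\ne0}u_kr^{|k|}e^{ik\theta}$ with $u_k=\hat\mu_k/(2\pi|k|)$. By \eqref{eq:mode}, $\mathcal D(U)=\sum_{k\ne0}2\pi|k||u_k|^2=\frac1{2\pi}\sum_{k\ne0}|\hat\mu_k|^2/|k|$. The same expansion gives, for $r<1$,
\[
\frac1\pi\iint\log\frac1{|1-re^{i(\theta-\phi)}|}\,d\mu\,d\mu=\frac1{2\pi}\sum_{k\ne0}r^{|k|}\frac{|\hat\mu_k|^2}{|k|}.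
\]
As $r\to1$ the right side increases to $\mathcal D(U)$. The left side converges by dominated convergence, since $\mu$ has a bounded density and $-\log2\le\log\frac1{|1-re^{ix}|}\le\log\frac\pi{|x|}$ by \eqref{eq:elem}. This is the equality. For fixed $\theta$ use $|e^{i\theta}-e^{i\phi}|\ge\frac2\pi|\theta-\phi|$ for $|\theta-\phi|\le\pi$. The function $\log\frac\pi{2|s|}$ decreases in $|s|$, so its integral over a set of measure $m$ is largest for the interval $|s|\le m/2$. The inner integral is therefore at most $\frac2m\int_0^{m/2}\log\frac\pi{2s}\,ds=\log\frac{\pi e}m$.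

(ii) Let $t_k(r)$ be the coefficients of $T$. For $k\ne0$ and $s_k=u_kr^{|k|}$, \eqref{eq:mode} equals $2\pi|k|\overline{u_k}\int_0^1(t_kr^{|k|})'\,dr=t_k(1)\overline{\hat\mu_k}$, and the term $k=0$ vanishes. On the other hand $\int T\,d\mu=\sum_kt_k(1)\overline{\hat\mu_k}$ by Parseval's identity, and here the term $k=0$ is $t_0(1)=t_0$.

(iii) Let $\mathcal D_0=2\pi\int_0^1|t_0'|^2r\,dr$ be the part of $\mathcal D(T)$ with $k=0$. Since $t_0(\frac12)=0$,
\[
t_0\le\Big(\int_{1/2}^1|t_0'|^2r\,dr\Big)^{1/2}\Big(\int_{1/2}^1\frac{dr}r\Big)^{1/2}\le\Big(\mathcal D_0\frac{\log2}{2\pi}\Big)^{1/2}.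
\]
Since $U$ has no term $k=0$, the left side of (ii) is at most $(\mathcal D(T)-\mathcal D_0)^{1/2}\mathcal D(U)^{1/2}$. Adding and applying the Cauchy--Schwarz inequality, $H^2\le\mathcal D(T)\big(\frac{\log2}{2\pi}+\mathcal D(U)\big)$, and (i) finishes the proof.
\end{proof}

\subsection{Level sets on circles}

Put $R_0=\max_{|z|\le1/2}|f|$; by Lemma~\ref{lem:harnack}, $R_0\le C_0|a_0|$. Let $p_\rho(s)$ be the analog of $p(s)$ that counts only the roots in $|z|<\rho$; formula \eqref{eq:area2} holds in that disk with $p_\rho$ in place of $p$. For $\frac12\le\rho<1$ and $R\ge R_0$ let $m_\rho(R)=|\{\theta:|f(\rho e^{i\theta})|\ge R\}|$ and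
\[
D_\rho(R)=\int_{R_0}^R\big(p(s)-p_\rho(s)\big)\frac{ds}s=\frac1{2\pi}\iint_{\rho\le|z|<1,\ R_0<|f|<R}\Big|\frac{f'}f\Big|^2dA .
\]
This is the energy spent outside the circle $|z|=\rho$, which is not available for growth inside. It is nondecreasing in $R$, and by \eqref{eq:budget}
\begin{equation}\label{eq:Dinc}
D_\rho(b)-D_\rho(a)\le\tfrac14\log(b/a)+\tfrac18\qquad(R_0\le a<b).
\end{equation}

\begin{lemma}\label{lem:level}
For $\frac12\le\rho<1$ and $R>R_0$ we have $m_\rho(R)\le C(R_0/R)^2e^{-8D_\rho(R)}$. For $\frac12\le r<1$ we have $\max_{|z|\le r}|f|\le CR_0(1-r)^{-1/2}$.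
\end{lemma}

\begin{proof}
Let $m=m_\rho(R)>0$ and $H=\log(R/R_0)$. Apply Lemma~\ref{lem:beurling} to
\begin{equation}\label{eq:T}
T(z)=\log\frac{\min\big(\max(|f(\rho z)|,R_0),R\big)}{R_0},\qquad E=\{e^{i\theta}:|f(\rho e^{i\theta})|\ge R\}.
\end{equation}
The function $T$ is Lipschitz on $\overline{\mathbb D}$, vanishes on $|z|\le\frac12$ and equals $H$ on $E$. Since $|\nabla\log|g||=|g'/g|$ for analytic $g$, \eqref{eq:area2} and \eqref{eq:budget} give
\begin{equation}\label{eq:DT}
\mathcal D(T)=2\pi\int_{R_0}^Rp_\rho(s)\frac{ds}s\le2\pi y,\qquad y=\frac H4+\frac18-D_\rho(R).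
\end{equation}
By Lemma~\ref{lem:beurling}(iii), $\mathcal D(T)>0$, so $y>0$. The tangent line inequality $\frac1y\ge\frac2a-\frac y{a^2}$ with $a=H/4$ yields
\[
\log\frac{2^{1/2}\pi e}m\ge\frac{H^2}{2y}\ge4H-8y=2H-1+8D_\rho(R),
\]
which is the first claim.

Let $M=\max_{|z|\le r}|f|=|f(re^{i\theta_0})|$; we may assume $M>C_0R_0$. For $|\theta-\theta_0|\le\frac{1-r}2$ we have $d(re^{i\theta},re^{i\theta_0})\le|\theta-\theta_0|/(1-r^2)\le\frac12$, so $|f(re^{i\theta})|\ge M/C_0$. Thus $1-r\le m_r(M/C_0)\le C(R_0/M)^2$.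
\end{proof}

\section{The bound $O\big(n^{-1/2}(\log n)^{1/2}\big)$}\label{sec:big}

Let $n\ge4$, $\rho=1-\frac2n\ge\frac12$, $\rho'=1-\frac1n$ and $A_n=\{\rho<|z|<\rho'\}$, so $|A_n|\le2\pi/n$. Integrate $n|a_n|r^{n-1}\le\frac1{2\pi}\int|f'(re^{i\theta})|\,d\theta$ against $r\,dr$ over $(\rho,\rho')$. Since $r^n\ge(1-\frac2n)^n\ge\frac1{16}$,
\begin{equation}\label{eq:cauchy}
|a_n|\le\frac8\pi\iint_{A_n}|f'|\,dA .
\end{equation}
The part of $A_n$ where $f$ is small is harmless:
\begin{equation}\label{eq:small}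
\iint_{A_n\cap\{|f|\le R_0\}}|f'|\,dA\le|A_n|^{1/2}\big(\tfrac\pi4R_0^2\big)^{1/2}\le CR_0n^{-1/2}.
\end{equation}
Cut the rest into the levels $A_{n,k}=\{z\in A_n:2^kR_0<|f(z)|\le2^{k+1}R_0\}$, $k\ge0$, and put $D_k=D_\rho(2^kR_0)$. By \eqref{eq:Dinc}, $0\le D_{k+1}-D_k<1$. By Lemma~\ref{lem:level}, $|f|\le CR_0n^{1/2}$ on $A_n$, so at most $C\log n$ levels are nonempty. The energy on $A_{n,k}$ is at most $2\pi(D_{k+1}-D_k)$, hence
\begin{equation}\label{eq:levelint}
\iint_{A_{n,k}}|f'|\,dA\le2^{k+1}R_0\iint_{A_{n,k}}\Big|\frac{f'}f\Big|\,dA\le CR_0\,2^k(D_{k+1}-D_k)^{1/2}|A_{n,k}|^{1/2}.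
\end{equation}
To estimate the area we project radially onto $|z|=\rho$. For $\rho<r<\rho'$ we have $d(re^{i\theta},\rho e^{i\theta})\le\frac{1/n}{1-\rho\rho'}=\frac1{3-2/n}\le\frac12$, so Lemma~\ref{lem:harnack} gives
\begin{equation}\label{eq:proj}
|A_{n,k}|\le\frac1n\,m_\rho(2^kR_0/C_0)\qquad(2^k>C_0).
\end{equation}
By \eqref{eq:Dinc}, $D_\rho(2^kR_0/C_0)\ge D_k-C$, and Lemma~\ref{lem:level} yields
\begin{equation}\label{eq:levelarea}
|A_{n,k}|\le\frac Cn\,4^{-k}e^{-8D_k}\qquad(k\ge0).
\end{equation}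
For $2^k\le C_0$ this holds because $D_k\le C$ and $|A_{n,k}|\le2\pi/n$. The factor $4^{-k}$, which comes from the constant $\frac14$ in \eqref{eq:budget}, cancels the factor $2^k$ in \eqref{eq:levelint} exactly. The total outer energy $\sum(D_{k+1}-D_k)$ need not be bounded, but the factor $e^{-8D_k}$ makes the relevant sum bounded: for $\eta\ge0$,
\begin{equation}\label{eq:sum}
\sum_{k\ge0}(D_{k+1}-D_k)\min\big(\eta,e^{-8D_k}\big)\le e^8\int_0^\infty\min\big(\eta,e^{-8x}\big)\,dx,
\end{equation}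
because $\min(\eta,e^{-8D_k})\le e^8\min(\eta,e^{-8x})$ for $D_k\le x\le D_{k+1}<D_k+1$.

\begin{proof}[Proof of Theorem~\ref{thm:upper}(a)]
By \eqref{eq:levelint}, \eqref{eq:levelarea}, the Cauchy--Schwarz inequality over the at most $C\log n$ nonempty levels, and \eqref{eq:sum} with $\eta=1$,
\[
\sum_k\iint_{A_{n,k}}|f'|\,dA\le CR_0n^{-1/2}(\log n)^{1/2}\Big(\sum_k(D_{k+1}-D_k)e^{-8D_k}\Big)^{1/2}\le CR_0n^{-1/2}(\log n)^{1/2}.
\]
Combine this with \eqref{eq:cauchy}, \eqref{eq:small} and $R_0\le C_0|a_0|$.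
\end{proof}

\section{The bound $o\big(n^{-1/2}(\log n)^{1/2}\big)$}\label{sec:little}

By Proposition~\ref{prop:uniform} the improvement (b) is not uniform over the class, so the proof must use that $f$ is fixed. It rests on a dichotomy. Either the level sets are eventually much smaller than Lemma~\ref{lem:level} allows, and then the proof of (a) gains a small factor. Or they have the maximal size infinitely often; then Lemma~\ref{lem:beurling} is nearly an equality, which forces $f'/f$ to differ from the logarithmic derivative of some $(1-\bar\zeta z)^{-1/2}$ by a square integrable function, and the energy of that difference on $A_n$ tends to zero. For $R>R_0$ let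
\[
\Phi(R)=\sup_{1/2\le\rho<1}(R/R_0)^2m_\rho(R).
\]

\subsection{Small level sets}

Suppose $\Phi(R)\to0$ as $R\to\infty$. Fix $k_0$ with $2^{k_0}>C_0$ and let $\eta=\sup\{\Phi(R):R\ge2^{k_0}R_0/C_0\}$. For $k\ge k_0$, \eqref{eq:proj} gives $|A_{n,k}|\le C_0^24^{-k}\eta/n$, and together with \eqref{eq:levelarea}, $|A_{n,k}|\le\frac Cn4^{-k}\min(\eta,e^{-8D_k})$. By \eqref{eq:levelint} and \eqref{eq:levelarea} each level $k<k_0$ contributes at most $CR_0n^{-1/2}$. The levels $k\ge k_0$ are summed as in the proof of (a), with \eqref{eq:sum}. By \eqref{eq:cauchy} and \eqref{eq:small},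
\[
\limsup_{n\to\infty}\frac{n^{1/2}|a_n|}{(\log n)^{1/2}}\le CR_0\Big(\int_0^\infty\min\big(\eta,e^{-8x}\big)\,dx\Big)^{1/2}.
\]
As $k_0\to\infty$ we have $\eta\to0$, and the integral tends to $0$ by dominated convergence.

\subsection{Large level sets: rigidity}

In the remaining case there are $\lambda>0$, $R_i\to\infty$ and $\rho_i\in[\frac12,1)$ with $m_i:=m_{\rho_i}(R_i)\ge\lambda(R_0/R_i)^2$.

\begin{lemma}\label{lem:rigid}
In this case there is a point $\zeta\in\partial\mathbb D$ such that, with $G=\{z\in\mathbb D:|f(z)|>R_0\}$,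
\[
\iint_G|b|^2\,dA<\infty,\qquad b(z)=\frac{f'(z)}{f(z)}-\frac1{2(\zeta-z)} .
\]
\end{lemma}

\begin{proof}
Since $\max_{|z|=\rho_i}|f|\ge R_i\to\infty$ we have $\rho_i\to1$, and $m_i\to0$ by Lemma~\ref{lem:level}. Let $H_i=\log(R_i/R_0)$, so that $\log\frac1{m_i}\le2H_i+\log\frac1\lambda$. Let $T_i,E_i$ be given by \eqref{eq:T} with $\rho_i,R_i$, and let $\mu_i,U_i$ be as in Lemma~\ref{lem:beurling}. By \eqref{eq:DT}, $\mathcal D(T_i)\le\frac\pi2H_i+\frac\pi4$. By Lemma~\ref{lem:level} the mean of $T_i$ on $\partial\mathbb D$ is at most $\frac1{2\pi}\int_0^{H_i}m_{\rho_i}(R_0e^y)\,dy\le C\int_0^\infty e^{-2y}\,dy\le C$, so Lemma~\ref{lem:beurling}(ii) gives $\iint\nabla T_i\cdot\nabla U_i\ge H_i-C$. Let $C_\lambda$ denote constants that depend only on $\lambda$.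

\emph{Near equality.} Expanding the square and using Lemma~\ref{lem:beurling}(i),
\begin{equation}\label{eq:near}
\iint_{\mathbb D}\Big|\nabla T_i-\frac\pi2\nabla U_i\Big|^2dA\le\frac\pi2H_i+\frac\pi4-\pi(H_i-C)+\frac\pi4\log\frac{\pi e}{m_i}\le C_\lambda,
\end{equation}
since the multiples of $H_i$ add up to $\frac\pi2-\pi+\frac\pi2=0$. It remains to identify the limit of $\nabla U_i$, and for this we show that $\mu_i$ concentrates at one point.

\emph{Concentration.} For large $i$, $(H_i-C)^2\le\mathcal D(T_i)\mathcal D(U_i)$, so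
\[
\pi\mathcal D(U_i)\ge\frac{2(H_i-C)^2}{H_i+\frac12}\ge2H_i-C\ge\log\frac1{m_i}-C_\lambda .
\]
By the equality in Lemma~\ref{lem:beurling}(i) there is $\phi_i$ with $\int\log|e^{i\theta}-e^{i\phi_i}|^{-1}d\mu_i(\theta)\ge\log\frac1{m_i}-C_\lambda$. Taking $|\theta-\phi_i|\le\pi$ and using \eqref{eq:elem},
\[
\int\log\frac{m_i}{|\theta-\phi_i|}\,d\mu_i(\theta)\ge-C_\lambda .
\]
Let $m_i<1$. The part $|\theta-\phi_i|\le m_i$ of the integral is at most $\frac1{m_i}\int_{-m_i}^{m_i}\log\frac{m_i}{|s|}\,ds=2$. The part $m_i<|\theta-\phi_i|\le m_i^{1/2}$ is nonpositive. The part $|\theta-\phi_i|>m_i^{1/2}$ is at most $-\frac12\xi_i\log\frac1{m_i}$, where $\xi_i=\mu_i(|\theta-\phi_i|>m_i^{1/2})$. Hence $\xi_i\le2(2+C_\lambda)/\log(1/m_i)\to0$. Along a subsequence $e^{i\phi_i}\to\zeta$, and then $\mu_i$ tends weakly to the unit mass at $\zeta$.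

\emph{The limit.} Identify vectors with complex numbers, so that $\nabla\operatorname{Re}g=\overline{g'}$ for analytic $g$. The function $U_i$ is the real part of $-\frac1\pi\int\log(1-ze^{-i\phi})\,d\mu_i(\phi)$, so for each $z\in\mathbb D$
\[
\frac\pi2\,\overline{\nabla U_i(z)}=\frac12\int\frac{d\mu_i(\phi)}{e^{i\phi}-z}\longrightarrow\frac1{2(\zeta-z)} .
\]
If $z\in G$, then $R_0<|f(\rho_iz)|<R_i$ for large $i$, so $\overline{\nabla T_i(z)}=\rho_if'(\rho_iz)/f(\rho_iz)\to f'(z)/f(z)$. Thus the integrand in \eqref{eq:near} tends to $|b|^2$ on $G$, and Fatou's lemma completes the proof.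
\end{proof}

\subsection{Large level sets: the coefficients}

On $A_n\cap G$ we have $|f'|\le|f||b|+\frac12|f|/|\zeta-z|$, and \eqref{eq:small} handles $A_n\setminus G$. For $\rho<r<\rho'$, Lemma~\ref{lem:level} gives
\[
\int_0^{2\pi}|f(re^{i\theta})|^2\,d\theta\le2\pi R_0^2+\int_{R_0}^{CR_0n^{1/2}}2R\,m_r(R)\,dR\le2\pi R_0^2+CR_0^2\int_{R_0}^{CR_0n^{1/2}}\frac{dR}R\le CR_0^2\log n,
\]
so $\iint_{A_n}|f|^2\,dA\le CR_0^2\,n^{-1}\log n$. Since $|A_n|\to0$, Lemma~\ref{lem:rigid} gives $\iint_{A_n\cap G}|b|^2\to0$, and therefore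
\[
\iint_{A_n\cap G}|f||b|\,dA\le CR_0\Big(\frac{\log n}n\Big)^{1/2}\Big(\iint_{A_n\cap G}|b|^2\,dA\Big)^{1/2}=o\big(n^{-1/2}(\log n)^{1/2}\big).
\]
For the other term we know only an upper bound for $|f|$, not where $|f|$ is large, so we split at the distance $\kappa/n$ from $\zeta$, with $\kappa\ge1$ fixed. By \eqref{eq:elem}, a point $re^{i\theta}$ within distance $s$ of $\zeta$ has argument within $\pi s$ of $\arg\zeta$, so the part of $A_n$ with $|z-\zeta|\le s$ has area at most $2\pi s/n$. Summing over the shells $2^j\kappa/n<|z-\zeta|\le2^{j+1}\kappa/n$,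
\[
\iint_{A_n,\ |z-\zeta|>\kappa/n}\frac{dA}{|z-\zeta|^2}\le\sum_{j\ge0}\frac{4\pi2^j\kappa n^{-2}}{4^j\kappa^2n^{-2}}=\frac{8\pi}\kappa .
\]
By the Cauchy--Schwarz inequality the far part of $\iint_{A_n}|f|/|\zeta-z|\,dA$ is at most $CR_0\kappa^{-1/2}n^{-1/2}(\log n)^{1/2}$. The near part has area at most $2\pi\kappa n^{-2}$, and on it $|\zeta-z|\ge\frac1n$ and $|f|\le CR_0n^{1/2}$, so it contributes at most $C\kappa R_0n^{-1/2}$. By \eqref{eq:cauchy},
\[
\limsup_{n\to\infty}\frac{n^{1/2}|a_n|}{(\log n)^{1/2}}\le\frac{CR_0}{\kappa^{1/2}}\qquad\text{for every }\kappa\ge1,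
\]
so the limit is $0$. This completes the proof of Theorem~\ref{thm:upper}(b).\qed

\begin{thebibliography}{1}

\bibitem{handbook}
\texttt{https://math.stonybrook.edu/\allowbreak\textasciitilde{}bishop/\allowbreak classes/\allowbreak math627.S25/\allowbreak Handbook.pdf}

\end{thebibliography}
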